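# The ground-state eigenvalue of a growing ball in the Sierpiński gasket, and a small-ball limit that exists nowhere

## 1. The function $r\mapsto\lambda(y,r)$

Fix a point $y$ of the gasket and let a ball around $y$ grow. The object of this lecture is one function of one real variable: the lowest Dirichlet eigenvalue $\lambda(y,r)$ of the piece of the gasket that is connected to $y$ inside the ball of radius $r$. It is nonincreasing in $r$. Everything depends on how it decreases when the sphere crosses a vertex of the gasket. In this section we define it; in Section 2 we say what it is for.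

**The gasket and its cells.** Let $e_1=(1,0)$, $e_2=(\frac12,\frac{\sqrt3}2)$, and let $G_0$ be the compact Sierpiński gasket on the triangle with vertices $0,e_1,e_2$. The unbounded gasket is $G=\bigcup_{n\ge0}2^nG_0$. Put $\Lambda=\mathbb Ze_1+\mathbb Ze_2$ and
$$A=\Big\{\sum_{k<n}2^kd_k:\ n\ge0,\ d_k\in\{0,e_1,e_2\}\Big\}\subset\Lambda .$$
Since $G_0=\bigcup_{d\in\{0,e_1,e_2\}}(\frac12G_0+\frac12d)$, we have $2^nG_0=\bigcup_d(2^{n-1}G_0+2^{n-1}d)$, and by induction $G=\bigcup_{a\in A}T_a$ with $T_a=G_0+a$. The sets $2^nG_0$ increase with $n$, so $2^{-m}G=G$, and therefore also $G=\bigcup_{a\in A}2^{-m}T_a$ for each $m\ge0$. The sets $2^{-m}T_a$ are the *level-$m$ cells*. They have side $2^{-m}$, and their corners are the *level-$m$ vertices*. Two corners of one level-$m$ cell are *level-$m$ neighbors*. Each level-$m$ cell is the union of three level-$(m+1)$ cells.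

The following elementary facts will be used all the time.

* Distinct level-$m$ cells lie in distinct upward triangles of the lattice $2^{-m}\Lambda$, so they meet in at most one point, a common corner. In particular two neighbors determine their cell.
* A lattice point is a corner of three upward triangles, so a vertex lies in at most three level-$m$ cells. (Two is the true maximum; the cruder bound is enough.)
* Cells are connected: the union of the edges of all subcells is connected and dense in the cell. The union of the level-$m$ cells containing a given point is then connected, has diameter at most $2\cdot2^{-m}$, and is a neighborhood of that point, because the remaining level-$m$ cells form a locally finite family of closed sets. Hence $G$ is locally connected, and components of open subsets of $G$ are open.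
* A point of a level-$m$ cell $K$ that is not a corner of $K$ lies in no other level-$m$ cell, so it is interior to $K$.

**The energy.** Let $\mu$ be the normalized Hausdorff measure on $G$; cells of the same level have the same measure. For a level-$m$ cell $K$ and $f\in C(K)$ put
$$\mathcal E_K(f,f)=c_0\lim_{m'\to\infty}(5/3)^{m'}\sum (f(p)-f(q))^2, \tag{1}$$
where the sum runs over pairs of level-$m'$ neighbors $p,q$ in a common level-$m'$ cell contained in $K$. It is a textbook fact that the sequence in (1) is nondecreasing in $m'$, so the limit exists in $[0,\infty]$. The constant $c_0>0$ will be fixed in (D1). Put $\mathcal E(f,f)=\sum_K\mathcal E_K(f,f)$ over all level-$m$ cells, which does not depend on $m$, and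
$$\mathcal F=\{f\in C(G)\cap L^2(\mu):\ \mathcal E(f,f)<\infty\}.$$
We write $\mathcal E(f,g)$ and $\mathcal E_K(f,g)$ for the polarized forms. For open $D\subset G$ let $\mathcal F_D=\{f\in\mathcal F: f=0\text{ on }G\setminus D\}$.

**The eigenvalue.** For $D\subset G$ nonempty, bounded and open,
$$\lambda(D)=\inf\Big\{\frac{\mathcal E(f,f)}{\|f\|_2^2}:\ 0\ne f\in\mathcal F_D\Big\}.$$
For $y\in G$ and $r>0$ let $B(y,r)$ be the open Euclidean ball, let $D(y,r)$ be the component of $B(y,r)\cap G$ containing $y$ (it is open in $G$), and put $\lambda(y,r)=\lambda(D(y,r))$. If $r<r'$ then $D(y,r)\subset D(y,r')$, so $\lambda(y,\cdot)$ is nonincreasing.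

**Example (the ball of radius 1 at the origin).** A point $\alpha e_1+\beta e_2$ with $\alpha,\beta\ge0$ has squared norm $\alpha^2+\alpha\beta+\beta^2\ge\max(\alpha,\beta)^2$. Points of $T_a$ with $0\ne a\in A$ have $\max(\alpha,\beta)\ge1$, so they are outside $B(0,1)$. In $T_0=G_0$ only $e_1,e_2$ have norm at least $1$. So $B(0,1)\cap G=G_0\setminus\{e_1,e_2\}$. This set is connected (Section 6), so it is $D(0,1)$, and $\lambda(0,1)$ is the ground-state eigenvalue of $G_0$ with Dirichlet conditions at two corners. The sphere of radius $1$ passes exactly through these two vertices.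

**Example (why we take a component).** Let $v=\frac12e_1=(\frac12,0)$, $y=(\frac7{16},\frac{\sqrt3}{16})$ and $z=(\frac{17}{32},\frac{\sqrt3}{32})$. The point $y$ lies on the edge from $\frac12e_1$ to $\frac12e_2$ of the cell $\frac12G_0$, and $z$ lies on an edge of $\frac12G_0+\frac12e_1$. One finds $|y-v|=\frac18$ and $|y-z|=\frac{\sqrt{12}}{32}=\frac{\sqrt3}{16}<0.109$. So $B(y,0.11)$ contains $z$ but not $v$. It meets no level-1 cell except these two: the cell $\frac12G_0+\frac12e_2$ has heights at least $\frac{\sqrt3}4$, while $y$ has height $\frac{\sqrt3}{16}$, and the points of the $T_a$ with $a\neq0$ have norm at least $1$, while $|y|=\sqrt{49+3}/16<0.46$. The two cells meet only at $v$, which is not in the ball. Hence $z\notin D(y,0.11)$, although $z\in B(y,0.11)\cap G$.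

## 2. Small-ball probabilities for Brownian motion on $G$

Let $X=\{X(t),t\ge0,\mathbb P^x,x\in G\}$ be the Brownian motion on $G$ (Goldstein, Kusuoka, Barlow–Perkins): the continuous strong Markov process obtained as the scaling limit of simple random walks on the gasket graphs, with space scaled by $2$ and time by $5$. It has a continuous symmetric transition density $p_t(x,z)$ with respect to $\mu$, and for every $x\in G$
$$\text{the law of }\{2X(t)\}_{t\ge0}\text{ under }\mathbb P^x\text{ equals the law of }\{X(5t)\}_{t\ge0}\text{ under }\mathbb P^{2x}. \tag{2}$$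
Let $\gamma=\log2/\log5$ and $d_w=1/\gamma=\log5/\log2$, so that $2^{d_w}=5$. It is known that there are $C\ge1$ and $\xi_0>0$ with
$$\exp(-C\xi^{-1/\gamma})\le\mathbb P^x\Big\{\sup_{0\le t\le1}|X(t)-X(0)|<\xi\Big\}\le\exp(-C^{-1}\xi^{-1/\gamma})\qquad(x\in G,\ 0<\xi<\xi_0). \tag{3}$$
So the function
$$H_x(\xi)=\xi^{1/\gamma}\log\mathbb P^x\Big\{\sup_{0\le t\le1}|X(t)-X(0)|<\xi\Big\}$$
stays between two negative constants as $\xi\to0$. The paper "Exact Hausdorff Measure of the Graph of Brownian Motion on the Sierpiński Gasket" is the source of the question: does $\lim_{\xi\to0}H_x(\xi)$ exist for every $x\in G$? We shall prove that it exists for no $x$. Put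
$$J=\big[\tfrac{11}{20},\tfrac{11}{10}\big].$$

**Theorem.** There are $\delta>0$ and $n_0$ such that for all $x\in G$ and all $n\ge n_0$
$$\sup_{\xi\in2^{-n}J}H_x(\xi)-\inf_{\xi\in2^{-n}J}H_x(\xi)\ \ge\ \delta .$$
Hence $\limsup_{\xi\to0}H_x(\xi)-\liminf_{\xi\to0}H_x(\xi)\ge\delta$ for every $x\in G$, and the limit exists for no $x\in G$.

**Proposition (case $x=0$).** For every $r>0$, $\lim_{n\to\infty}H_0(r2^{-n})=-\psi(r)$ exists. Moreover $\psi(2r)=\psi(r)$, and for some $\kappa,C'>0$ and all $m\ge1$,
$$\psi(1)-\psi(1+2^{-m})\ge\kappa(3/5)^m-C'2^{-m}.$$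
So $\psi$ is log-periodic, non-constant, and not Lipschitz at $1$.

The link with $\lambda(y,r)$ starts with a remark about paths. Let $\tau_D=\inf\{t:X_t\notin D\}$. Then, $\mathbb P^y$-almost surely,
$$\Big\{\sup_{0\le s\le t}|X_s-X_0|<r\Big\}=\{\tau_{D(y,r)}>t\}. \tag{4}$$
Indeed, if the supremum is less than $r$, then $X([0,t])$ is a connected subset of $B(y,r)\cap G$ containing $y$, so it lies in $D(y,r)$; as $D(y,r)$ is open, the path stays in it a little beyond $t$. Conversely, if $\tau_{D(y,r)}>t$, then $|X_s-y|<r$ on the compact interval $[0,t]$, and the supremum is attained. So we ask for the probability of staying in $D(y,r)$ for a long time, and we expect this probability to decay like $e^{-\lambda(y,r)t}$.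

## 3. The real line, the origin, and the limits of scaling by 2

**The line.** For Brownian motion on $\mathbb R$, with generator $\frac12\frac{d^2}{dx^2}$, the interval $(-r,r)$ has ground state $\cos(\pi x/2r)$ and eigenvalue $\frac{\pi^2}{8}r^{-2}$. By scaling, $\mathbb P\{\sup_{t\le1}|B_t|<\xi\}=\mathbb P\{\sup_{t\le\xi^{-2}}|B_t|<1\}$, and $\xi^2\log$ of this tends to $-\pi^2/8$. The limit exists because the line can be scaled by every factor, and this forces $\lambda(r)=cr^{-2}$ exactly.

**The gasket, scaled by powers of 2.** Iterating (2) $n$ times with $\xi=r2^{-n}$ turns the event $\{\sup_{t\le1}|X_t-X_0|<\xi\}$ under $\mathbb P^x$ into $\{\sup_{t\le5^n}|X_t-X_0|<r\}$ under $\mathbb P^{2^nx}$. Since $\xi^{d_w}=r^{d_w}5^{-n}$, formula (4) gives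
$$H_x(r2^{-n})=r^{d_w}5^{-n}\log\mathbb P^{2^nx}\big(\tau_{D(2^nx,r)}>5^n\big). \tag{5}$$
The eigenvalue scales in the same way. If $f_1(x)=f(x/2)$, level-$m'$ differences of $f_1$ are level-$(m'+1)$ differences of $f$, so $\mathcal E(f_1,f_1)=\frac35\mathcal E(f,f)$, while $\|f_1\|_2^2=3\|f\|_2^2$. Since $D(2y,2r)=2D(y,r)$, we get $\lambda(2y,2r)=\frac15\lambda(y,r)$.

For $x=0$ the base point $2^nx$ does not move, and (5) suggests $H_0(r2^{-n})\to-r^{d_w}\lambda(0,r)=:-\psi(r)$, with $\psi(2r)=\psi(r)$. This is where scaling stops. It gives a limit along each sequence $r2^{-n}$, but it cannot decide whether $\psi$ is constant: the function $\lambda(0,r)=cr^{-d_w}$ satisfies the scaling relation and is nonincreasing. For $x\ne0$ we have even less, because the point $2^nx$ wanders through $G$.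

**A gap argument that fails.** The gasket is full of holes, so one may hope for an interval of radii on which $D(0,r)$ does not change. There $\lambda(0,r)$ would be constant and $\psi(r)=r^{d_w}\lambda(0,r)$ would increase (at a positive eigenvalue). But the half-line $\{te_1:t\ge0\}$ lies in $G$, since each $2^nG_0$ contains the segment from $0$ to $2^ne_1$. So $D(0,r)$ contains $te_1$ exactly for $0\le t<r$, and it grows strictly with every increase of $r$. There is no gap.

So we need a quantitative statement in the other direction. If $\psi$ were constant, $\lambda(0,\cdot)$ would be smooth, and a radius increase of $\varepsilon$ would lower it by at most a constant times $\varepsilon$. We shall find radii at which it drops by far more.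

**The size of the drop.** Here is the test-function computation on the line. Take $\varphi=\cos(\pi x/2)$ on $(-1,1)$, zero outside, the form $\mathcal E(f,f)=\frac12\int f'^2$, and the tent $g$ of height $1$ and half-width $\varepsilon<1$ at the endpoint $1$. Then $\mathcal E(\varphi,g)=\frac1{2\varepsilon}(\varphi(1)-\varphi(1-\varepsilon))=-\frac{\sin(\pi\varepsilon/2)}{2\varepsilon}$, which stays bounded and bounded away from $0$: a flux $-a$, where $a=\frac{\sin(\pi\varepsilon/2)}{2\varepsilon}$. Also $\mathcal E(g,g)=1/\varepsilon$. Adding $tg$ to $\varphi$ changes the energy by $-2at+t^2/\varepsilon$, whose minimum is $-a^2\varepsilon$: a gain of order $\varepsilon$. On the gasket the tent of width $\varepsilon=2^{-m}$ has energy of order $(5/3)^m$ instead of $2^m$. If the flux again stays away from $0$, the gain is of order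
$$(3/5)^m=\varepsilon^{\log(5/3)/\log2},\qquad \frac{\log(5/3)}{\log2}<1,$$
which is much larger than $\varepsilon$. Two things must be proved: the flux into the vertex is bounded below at every scale (Section 6), and one vertex radius can be reached from every starting point $x$ (Sections 8 and 9).

## 4. Standard facts about the form, and tents

The following facts are taken from Barlow–Perkins, PTRF 79 (1988); Fukushima–Shima, Potential Anal. 1 (1992); Barlow, *Diffusions on fractals*, LNM 1690; Kigami, *Analysis on Fractals*; and, for (D4), Fukushima–Oshima–Takeda, Sect. 4.4.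

* **(D1)** For a suitable $c_0>0$, $(\mathcal E,\mathcal F)$ is the (regular, local) Dirichlet form of $X$ on $L^2(G,\mu)$.
* **(D2)** There is $C_1$ with $|f(x)-f(y)|^2\le C_1|x-y|^{\log(5/3)/\log2}\,\mathcal E(f,f)$ for $f\in\mathcal F$ and $x,y$ in one level-0 cell. Averaging $f(x)^2\le2f(y)^2+2C_1\mathcal E(f,f)$ over $y$ in the cell gives $\|f\|_\infty^2\le C_2(\mathcal E(f,f)+\|f\|_2^2)$. In particular every point has capacity at least $1/C_2>0$.
* **(D3)** For a level-$m$ cell $K$ with corners $p_1,p_2,p_3$ and given corner values there is a unique minimizer $h$ of $\mathcal E_K$, called *harmonic on $K$*. For all $w\in C(K)$ with $\mathcal E_K(w,w)<\infty$,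
$$\mathcal E_K(h,w)=c_0(5/3)^m\sum_{i<j}(h(p_i)-h(p_j))(w(p_i)-w(p_j)). \tag{6}$$
The value of $h$ at the midpoint of $p_ip_j$ is $\frac15(2h(p_i)+2h(p_j)+h(p_k))$. Also $h$ is harmonic on subcells and satisfies the maximum principle.
* **(D4)** For $D\subset G$ open, $P_t^Df(x)=\mathbb E^x[f(X_t);t<\tau_D]$ is on $L^2(D)$ the symmetric semigroup of the form $(\mathcal E,\mathcal F_D)$. (The general theorem speaks of functions vanishing quasi-everywhere off $D$; points have positive capacity, so this means everywhere.)
* **(D5)** $M:=\sup_x\|p_1(x,\cdot)\|_2^2<\infty$.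

**Why (D5) holds.** Let $f\in C_c(G)$, and let $P_t$ be the semigroup of $X$. The spectral theorem gives $\|P_1f\|_2\le\|f\|_2$ and, since $se^{-2s}\le1$ for $s\ge0$, $\mathcal E(P_1f,P_1f)\le\|f\|_2^2$. By (D2), $P_1f$ has a continuous version bounded by $(2C_2)^{1/2}\|f\|_2$. The function $x\mapsto\int p_1(x,z)f(z)\,\mu(dz)$ is continuous, because $p_1$ is continuous and $f$ has compact support; so it equals that version everywhere. Hence $|\int p_1(x,z)f(z)\,\mu(dz)|\le(2C_2)^{1/2}\|f\|_2$ for every $x$ and every $f\in C_c(G)$, that is, $\|p_1(x,\cdot)\|_2^2\le2C_2$.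

**On the domain in (D1).** Some authors take as domain the closure of the compactly supported functions of $\mathcal F$. It is the same space. Choose $\chi_0\in\mathcal F$ with compact support, $0\le\chi_0\le1$ and $\chi_0=1$ on $G_0$ (for instance the sum of the three level-0 tents, defined below, at the corners of $G_0$), and let $\chi_n(x)=\chi_0(2^{-n}x)$. Then $\mathcal E(\chi_n,\chi_n)=(3/5)^n\mathcal E(\chi_0,\chi_0)$, and from
$$(f\chi_n(p)-f\chi_n(q))^2\le2\chi_n(q)^2(f(p)-f(q))^2+2f(p)^2(\chi_n(p)-\chi_n(q))^2$$
we get $\mathcal E(f\chi_n,f\chi_n)\le2\mathcal E(f,f)+2\|f\|_\infty^2\mathcal E(\chi_n,\chi_n)$. So for $f\in\mathcal F$ the sequence $f\chi_n$ is bounded in energy and converges to $f$ in $L^2$, and by Banach–Saks $f$ lies in the closure.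

**Example (corner values $0,1,1$).** Let $h$ be harmonic on a level-0 cell with $h(p_1)=0$, $h(p_2)=h(p_3)=1$. The midpoints next to $p_1$ get the value $\frac{2+1}5=\frac35$, and the midpoint of $p_2p_3$ gets $\frac{2+2}5=\frac45$. Let us check the energy. At level $0$ the sum of squares is $2$. At level $1$ the cell at $p_1$ has values $(0,\frac35,\frac35)$ and contributes $\frac{18}{25}$; the other two have values $(1,\frac35,\frac45)$ and contribute $\frac{4+1+1}{25}$ each. The total is $\frac{30}{25}=\frac65$, and $\frac53\cdot\frac65=2$, as it should be. At the corner cells of $p_1$ of side $2^{-j}$ the values are $(0,(3/5)^j,(3/5)^j)$: near a zero at a corner, a harmonic function decays like $(3/5)^j$ at distance $2^{-j}$. This is the source of the non-smoothness.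

**(H+) Positivity of harmonic functions.** If $h$ is harmonic on $K$ with nonnegative corner values, not all $0$, then $h>0$ on $K$ minus its corners. Indeed, the three midpoint values $\frac15(2a+2b+c)$ are positive. So every half-size subcell has nonnegative corner values, at least two of them positive, and we may repeat the argument on it. By induction all subcell vertices other than the corners of $K$ have positive values. A non-corner point lies in a small subcell that contains no corner of $K$, and the maximum principle on that subcell gives $h>0$ there.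

**Tents.** For a level-$m$ vertex $p$ let $g_p^{(m)}$ be $1$ at $p$, $0$ at all other level-$m$ vertices, and harmonic on each level-$m$ cell. It is continuous and nonnegative, and it vanishes off the level-$m$ cells containing $p$. On each of these (at most three) cells (6) gives energy $2c_0(5/3)^m$, so $g_p^{(m)}\in\mathcal F$ and
$$\mathcal E(g_p^{(m)},g_p^{(m)})\le6c_0(5/3)^m. \tag{7}$$
Adding (6), with $h=g_p^{(m)}$, over the cells at $p$, we find for $f\in\mathcal F$
$$\mathcal E(f,g_p^{(m)})=c_0(5/3)^m\sum_q(f(p)-f(q)),\qquad q\text{ the level-}m\text{ neighbors of }p. \tag{8}$$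
For example, $e_1$ lies in the level-0 cells $T_0$ and $T_{e_1}$ and in no others (a third upward triangle at $e_1$ would be based at $e_1-e_2$, which is not in $A$). Its level-0 neighbors are $0,e_2,2e_1,e_1+e_2$, and its level-0 tent has energy $4c_0$.

A nonempty open $D$ contains all level-$m$ cells at some level-$m$ vertex when $m$ is large, so $\mathcal F_D$ contains a tent and $\lambda(D)<\infty$.

## 5. The ground state of a connected domain

**Lemma 1.** Let $D\subset G$ be nonempty, bounded, open and connected, and $\lambda=\lambda(D)$. There is $\varphi\in\mathcal F_D$ with $\varphi\ge0$, $\|\varphi\|_2=1$, $\varphi>0$ on $D$, and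
$$\mathcal E(\varphi,g)=\lambda\int\varphi g\,d\mu\qquad\text{for all }g\in\mathcal F_D. \tag{9}$$
Moreover:

(a) If $K$ is a cell such that $K\setminus D$ consists of corners of $K$ (possibly none), and $h$ is harmonic on $K$ with $h=\varphi$ at the corners, then $\varphi\ge h$ on $K$.

(b) For all $x\in D$,
$$\mathbb P^x(\tau_D>t)\ge\frac{\varphi(x)}{\|\varphi\|_\infty}e^{-\lambda t}\quad(t>0),\qquad \mathbb P^x(\tau_D>t)\le(M\mu(D))^{1/2}e^{-\lambda(t-1)}\quad(t>1).$$

**Step 1: a minimizer.** This step produces $\varphi$ by compactness. Take $f_k\in\mathcal F_D$ with $\|f_k\|_2=1$ and $\mathcal E(f_k,f_k)\to\lambda$. By (D2) the $f_k$ are uniformly bounded, and equicontinuous on each of the finitely many level-0 cells meeting $D$; elsewhere they vanish. By Arzelà–Ascoli a subsequence converges uniformly on $G$ to a continuous $\varphi$ vanishing off $D$, and $\|\varphi\|_2=1$. For fixed $m'$ the level-$m'$ sum for $f_k$ is a finite sum bounded by $\mathcal E(f_k,f_k)$; pass to the limit in $k$, then let $m'\to\infty$. This gives $\mathcal E(\varphi,\varphi)\le\lambda$, so $\varphi\in\mathcal F_D$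 is a minimizer. Since $\mathcal E(|\varphi|,|\varphi|)\le\mathcal E(\varphi,\varphi)$, we may replace $\varphi$ by $|\varphi|$ and assume $\varphi\ge0$. For $g\in\mathcal F_D$ the quadratic polynomial $t\mapsto\mathcal E(\varphi+tg,\varphi+tg)-\lambda\|\varphi+tg\|_2^2$ is nonnegative and vanishes at $t=0$, so its linear coefficient is $0$. This is (9).

**Step 2: comparison with harmonic functions, part (a).** We want to know how fast $\varphi$ can go to $0$ at a corner; the tool is that $\varphi$ is superharmonic. Let $w=(h-\varphi)^+$ on $K$ and $w=0$ off $K$. Non-corner points of $K$ are interior to $K$, and $w=0$ at the corners, so $w$ is continuous. It has finite energy, because $|a^+-b^+|\le|a-b|$. It vanishes off $D$, because $K\setminus D$ consists of corners. So $w\in\mathcal F_D$. By (9),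
$$\mathcal E_K(\varphi,w)=\mathcal E(\varphi,w)=\lambda\int\varphi w\,d\mu\ge0,$$
and $\mathcal E_K(h,w)=0$ by (6), since $w$ vanishes at the corners. With $u=h-\varphi$ on $K$ this says $\mathcal E_K(u,u^+)\le0$. On the other hand, writing $u=u^+-u^-$,
$$(u(p)-u(q))(u^+(p)-u^+(q))-(u^+(p)-u^+(q))^2=u^-(p)u^+(q)+u^-(q)u^+(p)\ge0,$$
so $\mathcal E_K(u,u^+)\ge\mathcal E_K(u^+,u^+)=\mathcal E_K(w,w)$. Hence $\mathcal E_K(w,w)=0$. As the sums in (1) are nondecreasing, all of them vanish, so $w$ is constant on the vertices in $K$, hence on $K$. Therefore $w=0$, i.e. $\varphi\ge h$ on $K$.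

**Step 3: positivity.** First, a discrete propagation of zeros. Let $p$ be a level-$m$ vertex all of whose level-$m$ cells lie in $D$. Then $g_p^{(m)}\in\mathcal F_D$, and (8) and (9) give $\sum_q(\varphi(p)-\varphi(q))\ge0$. So if $\varphi(p)=0$, then $\varphi(q)=0$ for all level-$m$ neighbors $q$ of $p$.

Let $Z=\{z\in D:\varphi(z)=0\}$, a relatively closed subset of $D$; we show that it is open. Let $z\in Z$ and choose $m$ so large that every level-$m$ cell meeting a level-$m$ cell that contains $z$ lies in $D$. This is possible because all these cells are within $2\cdot2^{-m}$ of $z$. Let $K\ni z$ be a level-$m$ cell. If $z$ is not a corner of $K$, then (a) gives $h(z)\le\varphi(z)=0$ for the harmonic $h$ with the corner values of $\varphi$, and (H+) forces all corner values to be $0$. So in any case some corner $p$ of $K$ is in $Z$. Let $m'\ge m$. Each level-$m'$ vertex in $K$ is joined to $p$ by a chain of level-$m'$ neighbors in $K$. Every level-$m'$ cell at a vertex of the chain lies in a level-$m$ cell containing that vertex, which meets $K$ and so is contained in $D$. The propagation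 of zeros, applied at level $m'$ along the chain, shows $\varphi=0$ at all level-$m'$ vertices in $K$. As $m'\to\infty$ these become dense, and $\varphi=0$ on $K$. This holds for all level-$m$ cells containing $z$, and their union is a neighborhood of $z$. So $Z$ is open in $D$. Since $D$ is connected and $\varphi\not\equiv0$, $Z=\emptyset$.

**Step 4: survival probabilities, part (b).** This step converts $\lambda$ into probabilities at every starting point, not just at almost every one. By (9) and (D4), $P_t^D\varphi=e^{-\lambda t}\varphi$ $\mu$-almost everywhere. For $x\in D$ and $0<s<t$ the measure $\mathbb P^x(X_s\in\cdot,\,s<\tau_D)$ is absolutely continuous with respect to $\mu$, being dominated by $p_s(x,\cdot)\mu$. So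
$$P_t^D\varphi(x)=P_s^D(P_{t-s}^D\varphi)(x)=e^{-\lambda(t-s)}P_s^D\varphi(x).$$
As $s\downarrow0$, path continuity and boundedness of $\varphi$ give $P_s^D\varphi(x)\to\varphi(x)$. Hence $\mathbb E^x[\varphi(X_t);t<\tau_D]=e^{-\lambda t}\varphi(x)$ for every $x\in D$. The left side is at most $\|\varphi\|_\infty\mathbb P^x(\tau_D>t)$, which is the lower bound. For the upper bound, use the Markov property at time $1$, Cauchy–Schwarz, (D5), and the spectral theorem (the spectrum of the form $(\mathcal E,\mathcal F_D)$ is bounded below by $\lambda$):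
$$\mathbb P^x(\tau_D>t)\le\int p_1(x,z)P_{t-1}^D1_D(z)\,\mu(dz)\le\|p_1(x,\cdot)\|_2\|P_{t-1}^D1_D\|_2\le M^{1/2}e^{-\lambda(t-1)}\mu(D)^{1/2}.\qquad\square$$

In particular the probability in (5) is positive, so $H_x(\xi)$ is finite for all $\xi>0$.

## 6. The drop of $\lambda(y,\cdot)$ when the sphere meets a vertex

**Lemma 2.** Let $T$ be a level-0 cell, $y\in T$, $v$ a corner of $T$ at maximal distance from $y$, and $r_0=|v-y|$. Then $r_0\in[1/\sqrt3,1]$, and there is $\kappa=\kappa(y)>0$ with
$$\lambda(y,r_0+2^{-m})\le\lambda(y,r_0)-\kappa(3/5)^m\qquad\text{for all }m\ge1.$$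

The choice of the farthest corner has a purpose: then the whole cell $T$, except for one or more corners, lies in the domain, and Lemma 1(a) applies right up to $v$.

**Step 1: the range of $r_0$.** The centroid of $T$ has squared distance $\frac13$ from each corner, so the sum of the squared distances from $y$ to the corners is $3|y-\text{centroid}|^2+1\ge1$, and the largest is at least $\frac13$. Hence $r_0\ge1/\sqrt3$. Since the triangle has diameter $1$, $r_0\le1$.

**Step 2: a cell minus some of its corners is connected.** We need this to see what $D(y,r_0)$ contains. First remove one corner $p$ of a cell $K=K_0$. Let $K_0\supset K_1\supset\cdots$ be the nested corner cells at $p$, each of half the side of the previous one, and let $L_j$ be the union of the two half-size subcells of $K_{j-1}$ that do not contain $p$. Then $K\setminus\{p\}=\bigcup_{j\ge1}L_j$. Each $L_j$ is connected, because its two cells share a vertex. The two corners of $K_j$ other than $p$ lie in $L_j\cap L_{j+1}$. So $K\setminus\{p\}$ is connected. In general, a cell minus some of its corners is the union of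 its three half-size subcells, each with at most its outer corner removed. These three sets are connected by the first case, and they pairwise meet at midpoints.

**Step 3: the cell lies in the domain up to corners.** The function $z\mapsto|z-y|^2$ is strictly convex, so its maximum over the closed triangle spanned by $T$ is attained only at corners. Let $P\ni v$ be the set of corners of $T$ at distance $r_0$ from $y$. Then $T\setminus P\subset B(y,r_0)$ and $y\in T\setminus P$. By Step 2, $T\setminus P$ is connected, so
$$T\setminus P\subset D:=D(y,r_0).$$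

**Step 4: a lower bound for the ground state near $v$.** Here we show that the flux of $\varphi$ into $v$ is bounded below at all scales. Let $\varphi$ be the function of Lemma 1 for $D$, and $\lambda_0=\lambda(D)$. Since $|v-y|=r_0$, $v\notin D$ and $\varphi(v)=0$. Let $K$ be the level-1 cell with $v\in K\subset T$. Its other corners $m_1,m_2$ are midpoints of sides of $T$, and $K\setminus\{v\}\subset T\setminus P\subset D$. So $K\setminus D=\{v\}$, and by positivity
$$s:=\varphi(m_1)+\varphi(m_2)>0 .$$
By Lemma 1(a), $\varphi\ge h$ on $K$, where $h$ is harmonic with corner values $0,\varphi(m_1),\varphi(m_2)$. If a harmonic function on a cell has corner values $(0,a,b)$, with $0$ at $v$, its values at the two midpoints adjacent to $v$ are $\frac{2a+b}5$ and $\frac{a+2b}5$, with sum $\frac35(a+b)$. Iterating $m-1$ times from level $1$, we see that the two level-$m$ neighbors $q_1,q_2\in T$ of $v$ satisfy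
$$\varphi(q_1)+\varphi(q_2)\ge(3/5)^{m-1}s. \tag{10}$$

**Step 5: the tent fits into the larger ball.** Let $g=g_v^{(m)}$. In each level-$m$ cell containing $v$ all points are within $2^{-m}$ of $v$, with equality only at the other corners (strict convexity again), where $g=0$. So $\{g>0\}\subset B(v,2^{-m})\subset B(y,r_0+2^{-m})$. Let $W$ be the union of the level-$m$ cells at $v$, each with its corners other than $v$ removed. By Step 2 each piece is connected, and all contain $v$, so $W$ is connected. It contains $\{g>0\}$, lies in $B(v,2^{-m})$, and meets $D$, since it contains points of $K\setminus\{v\}$. So $W\cup D$ is connected, contains $y$, and lies in $B(y,r_0+2^{-m})\cap G$. Hence $\{g>0\}\cup D\subset D(y,r_0+2^{-m})$, and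
$$f=\varphi+tg\in\mathcal F_{D(y,r_0+2^{-m})}\qquad(t\ge0).$$

**Step 6: gain against cost.** By (8), with $\varphi(v)=0$, $\varphi\ge0$ and (10),
$$\mathcal E(\varphi,g)=-c_0(5/3)^m\sum_q\varphi(q)\le-c_0(5/3)^m(3/5)^{m-1}s=-\tfrac53c_0s.$$
The bound does not depend on $m$. With (7),
$$\mathcal E(f,f)\le\lambda_0-\tfrac{10}3c_0st+6c_0(5/3)^mt^2 .$$
Take $t=\frac s6(3/5)^m$. The right side becomes
$$\lambda_0-\Big(\tfrac{10}{18}-\tfrac16\Big)c_0s^2(3/5)^m=\lambda_0-\tfrac7{18}c_0s^2(3/5)^m .$$
Since $\varphi,g\ge0$, we have $\|f\|_2\ge\|\varphi\|_2=1$, so $\lambda(y,r_0+2^{-m})\le\mathcal E(f,f)/\|f\|_2^2\le\mathcal E(f,f)$. The lemma holds with $\kappa=\frac7{18}c_0s^2$. $\square$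

## 7. The origin: a log-periodic, non-Lipschitz profile

We prove the Proposition. Here $2^n\cdot0=0$, so in (5) the domain $D(0,r)$ is fixed. Lemma 1(b) with $t=5^n$ and starting point $0$ gives $5^{-n}\log\mathbb P^0(\tau_{D(0,r)}>5^n)\to-\lambda(0,r)$, so
$$H_0(r2^{-n})\to-\psi(r),\qquad\psi(r)=r^{d_w}\lambda(0,r).$$
Since $(2r)2^{-(n+1)}=r2^{-n}$, $\psi(2r)=\psi(r)$. Now apply Lemma 2 with $y=0$, $T=G_0$, $r_0=1$:
$$\psi(1)-\psi(1+2^{-m})\ge\lambda(0,1)-(1+2^{-m})^{d_w}\big(\lambda(0,1)-\kappa(3/5)^m\big)\ge\kappa(3/5)^m-\big((1+2^{-m})^{d_w}-1\big)\lambda(0,1).$$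
The function $u\mapsto(1+u)^{d_w}$ is convex and has the values $1$ at $u=0$ and $2^{d_w}=5$ at $u=1$, so $(1+2^{-m})^{d_w}-1\le4\cdot2^{-m}$. Hence the lower bound $\kappa(3/5)^m-C'2^{-m}$ holds for all $m\ge1$ with any positive $C'\ge4\lambda(0,1)$. It is positive for large $m$, and its quotient by $2^{-m}$ is $\kappa(6/5)^m-C'$, which is unbounded. So $\psi$ is non-constant and not Lipschitz at $1$. $\blacksquare$

For $x=0$ this already shows that the limit does not exist. For a general $x$ the domain in (5) changes with $n$, and $\kappa(y)$ in Lemma 2 depends on $y$ in a way we do not control. The way around both difficulties is compactness: up to translation there are only finitely many neighborhoods in $G$, and a limit of bad starting points will be a single point $y$ to which Lemma 2 applies.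

## 8. Finitely many local patterns

The purpose of this section is to transport domains, eigenvalues and ground states between places of $G$ that look alike. For $a\in A$ let
$$S_a=\{b\in\Lambda:\ |b|\le4,\ a+b\in A\},\qquad U_a=\bigcup_{b\in S_a}T_{a+b}.$$
There are finitely many possible sets $S_a$. Let $w\in T_a$. If a level-0 cell $T_c$ meets $B(w,\frac32)$, then $|c-a|\le1+\frac32+1<4$. Hence
$$B(w,\tfrac32)\cap G=B(w,\tfrac32)\cap U_a,\ \text{ and all level-0 cells meeting }B(w,\tfrac32)\text{ are among the }T_{a+c},\ c\in S_a. \tag{11}$$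

Let $S_a=S_{a'}$ and $b=a'-a$. Translation by $b$ maps $T_a$ onto $T_{a'}$, $U_a$ onto $U_{a'}$, and the level-$m$ cells in $U_a$ onto those in $U_{a'}$. Let $w\in T_a$, so $w+b\in T_{a'}$. By (11) for $w$ and for $w+b$, translation by $b$ is an isometry of $V=B(w,\frac32)\cap G$ onto $V'=B(w+b,\frac32)\cap G$, and both sets are open in $G$.

**(T1) Domains.** It follows that $D(w+b,r)=D(w,r)+b$ for $r\le\frac32$, and that $D+b$ is open in $G$ whenever $D\subset V$ is open in $G$.

**(T2) Eigenvalues and ground states.** Let $D\subset B(w,\rho)\cap G$ be open in $G$, with $\rho<\frac32$. For $f\in\mathcal F_D$ define $f^b(z)=f(z-b)$ for $z\in D+b$ and $f^b=0$ elsewhere on $G$. We check that $f^b\in\mathcal F_{D+b}$ and that nothing changes.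

If $z\in V'\setminus(D+b)$, then $z-b\in V\setminus D$ and $f(z-b)=0$. So $f^b=f(\cdot-b)$ on $V'$, and $f^b$ is continuous there. It vanishes on $G\setminus\overline{B(w+b,\rho)}$, which is open in $G$ and together with $V'$ covers $G$. Thus $f^b\in C(G)$. By (11), $f$ and $f^b$ vanish on all level-0 cells other than $T_{a+c}$, respectively $T_{a'+c}$, with $c\in S_a=S_{a'}$. On $U_{a'}$ we have $f^b=f(\cdot-b)$, for the same reason as on $V'$. Since $\mathcal E_{T_{a'+c}}(f^b,f^b)=\mathcal E_{T_{a+c}}(f,f)$, and $\mu$ is translation invariant on cells, $\mathcal E(f^b,f^b)=\mathcal E(f,f)$ and $\|f^b\|_2=\|f\|_2$. The same argument applies to $-b$. So $f\mapsto f^b$ is a bijection of $\mathcal F_D$ onto $\mathcal F_{D+b}$ preserving $\mathcal E$, the $L^2$ inner product and the sign. Hence (for $D$ nonempty)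
$$\lambda(D+b)=\lambda(D),\qquad\mu(D+b)=\mu(D),$$
and if $D$ is connected and $\varphi$ is as in Lemma 1 for $D$, then $\varphi^b$ is as in Lemma 1 for $D+b$.

## 9. From small oscillation to an exact power law

We prove the Theorem. The window $J$ is chosen with two properties in view: its endpoints have ratio $2$, so the sets $2^{-n}J$ cover all small $\xi$; and its interior contains $[1/\sqrt3,1]$, the range of $r_0$ in Lemma 2, because $(\frac{11}{20})^2=0.3025<\frac13$.

**Step 1: a limit of bad points.** Suppose the oscillation statement fails. Then for each $k$ it fails with $\delta=1/k$ and $n_0=k$, so there are $x_k\in G$ and $n_k\to\infty$ such that the oscillation of $H_{x_k}$ over $2^{-n_k}J$ is less than $1/k$. Let $y_k=2^{n_k}x_k\in T_{a_k}$ and $z_k=y_k-a_k\in G_0$. Along a subsequence $S_{a_k}$ is constant, because there are finitely many patterns, and $z_k\to z\in G_0$, because $G_0$ is compact. Fix one index of this subsequence, let $a_*$ be its $a_k$, and set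
$$b_k=a_k-a_*,\qquad y=a_*+z\in T_{a_*},\qquad y_k'=a_*+z_k\in T_{a_*}.$$
Then $y_k'\to y$ and $y_k=y_k'+b_k$. So all the moving points $y_k$ have been brought to one place. Put $q_k(r)=\mathbb P^{y_k}(\tau_{D(y_k,r)}>5^{n_k})$; by (5), $H_{x_k}(r2^{-n_k})=r^{d_w}5^{-n_k}\log q_k(r)$.

**Step 2: the decay rate is squeezed by $\lambda(y,\cdot)$.** We claim that for $r\in J$ and $0<\delta'<\frac14$
$$-\lambda(y,r-\delta')\le\liminf_k5^{-n_k}\log q_k(r)\le\limsup_k5^{-n_k}\log q_k(r)\le-\lambda(y,r+\delta'). \tag{12}$$
Here $r-\delta'\ge0.3$ and $r+\delta'\le1.35<\frac32$. For large $k$ we have $|y_k'-y|<\delta'$ and $y_k'\in D(y,r-\delta')$, the latter because $D(y,r-\delta')$ is open and contains $y$. Then $B(y,r-\delta')\subset B(y_k',r)\subset B(y,r+\delta')$. The set $D(y,r-\delta')$ is connected, contains $y_k'$ and lies in $B(y_k',r)$, so $D(y,r-\delta')\subset D(y_k',r)$. In particular $D(y_k',r)$ contains $y$; it is connected and lies in $B(y,r+\delta')$, so $D(y_k',r)\subset D(y,r+\delta')$. Now translate by $b_k$, using (T1) with $w=y_k'$: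
$$D(y,r-\delta')+b_k\subset D(y_k,r)\subset D(y,r+\delta')+b_k .$$
By (T2) with $w=y$ and $\rho=1.4$, the outer domains have the eigenvalues $\lambda(y,r-\delta')$ and $\lambda(y,r+\delta')$, and Lemma 1(b) applies to them. Let $\varphi$ be the ground state of $D(y,r-\delta')$; that of the translated domain has at $y_k$ the value $\varphi(y_k')$. So
$$q_k(r)\ge\frac{\varphi(y_k')}{\|\varphi\|_\infty}e^{-\lambda(y,r-\delta')5^{n_k}},\qquad q_k(r)\le\big(M\mu(D(y,r+\delta'))\big)^{1/2}e^{-\lambda(y,r+\delta')(5^{n_k}-1)} .$$
Since $\varphi(y_k')\to\varphi(y)>0$, taking logarithms and multiplying by $5^{-n_k}$ gives (12). Note where positivity of $\varphi$ at $y$ and the uniform constant $M$ were used.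

**Step 3: an exact power law.** This step uses the small oscillation. By (12) with $r=1$, the numbers $H_{x_k}(2^{-n_k})$ are bounded. Pass to a further subsequence along which they converge, to $-c$ say. As the oscillation of $H_{x_k}$ over $2^{-n_k}J$ is less than $1/k$, $H_{x_k}(r2^{-n_k})\to-c$ for all $r\in J$. Multiplying (12) by $r^{d_w}$, we get
$$r^{d_w}\lambda(y,r+\delta')\le c\le r^{d_w}\lambda(y,r-\delta')\qquad(r\in J,\ 0<\delta'<\tfrac14).$$
Let $s$ be in the interior of $J$ and $\delta'$ small. With $r=s-\delta'$ on the left and $r=s+\delta'$ on the right,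
$$(s-\delta')^{d_w}\lambda(y,s)\le c\le(s+\delta')^{d_w}\lambda(y,s).$$
Let $\delta'\downarrow0$:
$$\lambda(y,s)=c\,s^{-d_w}\qquad\text{for all }s\in\big(\tfrac{11}{20},\tfrac{11}{10}\big). \tag{13}$$

**Step 4: the contradiction.** Apply Lemma 2 to $y\in T_{a_*}$. We have $r_0\in[1/\sqrt3,1]\subset(\frac{11}{20},\frac{11}{10})$, and $r_0+2^{-m}\in(\frac{11}{20},\frac{11}{10})$ for $m\ge4$, since $1+\frac1{16}<\frac{11}{10}$. By Lemma 2, (13) and the mean value theorem,
$$\kappa(3/5)^m\le c\big(r_0^{-d_w}-(r_0+2^{-m})^{-d_w}\big)\le c\,d_w\,r_0^{-d_w-1}2^{-m}\qquad(m\ge4).$$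
So $\kappa(6/5)^m$ is bounded in $m$, which is false because $\kappa>0$. This proves the oscillation statement, with $\delta$ and $n_0$ independent of $x$.

**Step 5: no limit.** Let $x\in G$. By (3), $H_x$ is bounded near $0$. For every large $n$ the oscillation statement gives $\xi_n,\xi_n'\in2^{-n}J$ with $H_x(\xi_n)-H_x(\xi_n')\ge\delta-\frac1n$. Both sequences tend to $0$, so
$$\limsup_{\xi\to0}H_x(\xi)-\liminf_{\xi\to0}H_x(\xi)\ge\delta .$$
Thus $\lim_{\xi\to0}\xi^{1/\gamma}\log\mathbb P^x\{\sup_{0\le t\le1}|X(t)-X(0)|<\xi\}$ exists for no $x\in G$. $\blacksquare$
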